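\title{Time integrals of Hermite martingales of high degree are not self-decomposable}

\begin{abstract}
Let $B$ be a Brownian motion and let $H_n(x,s)=s^{n/2}h_n(x/\sqrt s)$ be the two-variable Hermite polynomials. The random variable $X_n=\int_0^1H_n(B_s,s)\,ds$ is self-decomposable for $n=1,2$, and it has been asked whether this holds for every $n\ge 3$. We show that it does not: for all sufficiently large $n$ the law of $X_n$ is not even infinitely divisible. The proof identifies the limit law of $X_n$, suitably normalized, as a Gaussian-driven amplitude times an integral along a Brownian motion on the circle, and shows that the characteristic function of this limit takes a negative value. The last point rests on a monotone energy for a linear system satisfied by Fourier modes, together with a short computation that can be done by hand.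
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{The question}
Let $(B_s)_{s\ge0}$ be a standard Brownian motion started at $0$, and let $h_n$ be the Hermite polynomials given by $\exp(ax-a^2/2)=\sum_{n\ge0}\frac{a^n}{n!}h_n(x)$. With
\[
H_n(x,s)=s^{n/2}h_n(x/\sqrt s),
\]
the process $(H_n(B_s,s))_{s\ge 0}$ is a martingale. We study the variables
\[
X_n=\int_0^1H_n(B_s,s)\,ds ,\qquad n\ge1 .
\]

A real random variable $X$ is \emph{self-decomposable} if for every $c\in(0,1)$ there is a random variable $X_c$, independent of $X$, such that $X\stackrel{d}{=}cX+X_c$. It is \emph{infinitely divisible} (ID) if for every $m\ge 1$ it has the law of a sum of $m$ i.i.d.\ variables.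

The question has the following context. By Brownian scaling, $\int_0^tH_n(B_s,s)\,ds$ has the law of $t^{n/2+1}X_n$. As $X_n$ is centered, the function $\lambda\mapsto E f(\lambda X_n)$ is, for every convex $f$ with finite expectations, convex and minimal at $\lambda=0$, hence nondecreasing on $\lambda\ge 0$. So $\int_0^tH_n(B_s,s)\,ds$ is a process increasing in the convex order (PCOC), and one may look for martingales with the same one-dimensional marginals. If $X_n$ is self-decomposable, there is one with independent increments: one passes from $cX_n$ to $X_n$ by adding an independent centered variable.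

The first two cases are favorable. The variable $X_1=\int_0^1B_s\,ds$ is centered Gaussian, and then $X_c$ can be taken Gaussian. For $n=2$, the Karhunen--Lo\`eve expansion of $B$ gives
\[
X_2=\int_0^1(B_s^2-s)\,ds\stackrel d=\sum_{j\ge1}\lambda_j(N_j^2-1),\qquad \lambda_j=\bigl((j-\tfrac12)\pi\bigr)^{-2},
\]
with $N_j$ i.i.d.\ standard Gaussian. Each $N_j^2$ is self-decomposable: its Laplace exponent is $\frac12\log(1+2\lambda)=\int_0^\infty(1-e^{-\lambda x})\frac{e^{-x/2}}{2x}dx$, and subtracting the exponent at $c\lambda$ leaves the nonnegative L\'evy density $(e^{-x/2}-e^{-x/(2c)})/(2x)$. Self-decomposability is preserved by scaling, translations, independent sums and weak limits, so $X_2$ is self-decomposable. One may therefore hope, and it was asked in \cite{PCOC}, that $X_n$ is self-decomposable for every $n=3,4,\dots$. The two cases are, however, special: a linear functional of $B$ is Gaussian and a quadratic one can be diagonalized into independent squares, and neither device is available for $n\ge3$.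

\subsection{The answer}
Let $N\sim\mathcal N(0,1)$, $\Theta$ uniform on $[0,2\pi]$, and $W$ a standard Brownian motion be independent. Put
\begin{equation}\label{eq:R}
\zeta=\int_0^\infty e^{-u/2}\cos(\Theta+W_u)\,du,\qquad r=e^{N^2/4},\qquad R=r\,\zeta .
\end{equation}
Note that $|\zeta|\le2$ and $r\ge1$. Let $\nu_n=\sqrt{n+\frac12}$ and
\[
\kappa_n=|h_n(0)|=(n-1)!!\ \ (n\text{ even}),\qquad \kappa_n=|h_n'(0)|/\nu_n=n!!/\nu_n\ \ (n\text{ odd}).
\]

\begin{theorem}\label{thm:answer}
There is $n_0$ such that for all $n\ge n_0$ the variable $X_n$ is not ID, hence not self-decomposable. In particular, the assertion ``$X_n$ is self-decomposable for every $n\ge3$'' is false.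
\end{theorem}

\begin{theorem}\label{thm:limit}
$nX_n/\kappa_n\to R$ in law as $n\to\infty$.
\end{theorem}

\begin{theorem}\label{thm:neg}
The characteristic function $\varphi_R$ of $R$ is real and $\varphi_R(2.2)<-0.03$. Hence $\varphi_R$ has a real zero and $R$ is not ID.
\end{theorem}

We use three standard facts: self-decomposable laws are ID; ID laws are closed under scaling and weak limits; the characteristic function of an ID law has no real zeros (\cite{Sato}, Prop.~15.5, Lemmas 7.8 and 7.5).

\begin{proof}[Proof of Theorem~\ref{thm:answer} from Theorems~\ref{thm:limit} and~\ref{thm:neg}]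
If $X_n$ were ID for infinitely many $n$, then $R$ would be ID by Theorem~\ref{thm:limit} and closedness under scaling and weak limits. This contradicts Theorem~\ref{thm:neg}.
\end{proof}

The argument is asymptotic: $n_0$ is not explicit, and nothing is decided for an individual small $n$ such as $3$ or $4$. Section~\ref{sec:more} contains a stronger version with weights, arbitrary horizons and symmetrization.

\subsection{Where the limit comes from}
Two scales coincide. Because of the factor $s^{n/2}$, only times $s$ within distance of order $1/n$ of $1$ contribute to $X_n$. In that time $B$ moves by order $n^{-1/2}$. Near a fixed point $x$, on the other hand, $h_n$ looks like $\kappa_ne^{x^2/4}$ times a cosine of frequency $\nu_n\approx\sqrt n$. So over the relevant time the \emph{amplitude} is frozen at $e^{N^2/4}$, with $N=B_1$, while the \emph{phase} performs a Brownian motion of order one, started from an angle that becomes uniform and independent of $N$ as $n\to\infty$. This is \eqref{eq:R}.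

Why should $R$ fail to be ID? The factor $\zeta$ is bounded, and a non-constant bounded variable is never ID: if $|X|\le A$ is a sum of $m$ i.i.d.\ variables, each is a.s.\ bounded by $A/m$, so $\operatorname{Var}X\le m(A/m)^2\to0$. But $R$ itself is unbounded and even has infinite variance, since $E e^{N^2/2}=\infty$, so this argument does not apply to it. We have to show that the mixing over the amplitude $r$ does not destroy the negative values of the characteristic function of $\zeta$. Section~\ref{sec:warm} shows how, in a simpler case where everything is explicit.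

\section{Hermite polynomials at a fixed point}\label{sec:hermite}

Write $\nu=\nu_n$ and $g_n=h_n/\kappa_n$.

\begin{lemma}\label{lem:hermite}
For all $n\ge1$ and $x\in\mathbb R$,
\begin{equation}\label{eq:asym}
g_n(x)=e^{x^2/4}\bigl(\cos(\nu x-\tfrac{n\pi}2)+\varepsilon_n(x)\bigr),\qquad|\varepsilon_n(x)|\le e^{|x|^3/(12\nu)}-1 .
\end{equation}
Moreover $C:=\sup_{n\ge 1}E|g_n(N)|\le\sqrt3+1$.
\end{lemma}

\begin{proof}
From $h_n''-xh_n'+nh_n=0$ the function $w=e^{-x^2/4}h_n$ satisfies $w''+\nu^2w=\frac{x^2}4w$: the equation of an oscillator of frequency $\nu$ with a perturbation that does not grow with $n$. Variation of constants gives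
\[
w(x)=w_0(x)+\int_0^x\frac{\sin\nu(x-y)}\nu\,\frac{y^2}4\,w(y)\,dy,\qquad w_0(x)=h_n(0)\cos\nu x+\frac{h_n'(0)}\nu\sin\nu x .
\]
For $n$ even, $h_n(0)=(-1)^{n/2}(n-1)!!$ and $h_n'(0)=0$. For $n$ odd, $h_n(0)=0$ and $h_n'(0)=nh_{n-1}(0)=(-1)^{(n-1)/2}n!!$. In both cases $w_0(x)=\kappa_n\cos(\nu x-n\pi/2)$. Hence $|w(x)|\le\kappa_n+\bigl|\int_0^x\frac{y^2}{4\nu}|w(y)|\,dy\bigr|$, and Gronwall's inequality gives $|w(x)|\le\kappa_ne^{|x|^3/(12\nu)}$. Inserting this into the integral,
\[
|w(x)-w_0(x)|\le\kappa_n\int_0^{|x|}\frac{y^2}{4\nu}e^{y^3/(12\nu)}\,dy=\kappa_n\bigl(e^{|x|^3/(12\nu)}-1\bigr),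
\]
which is \eqref{eq:asym}.

For the moment bound we split at $|x|=\nu$. If $|x|\le\nu$, then $|x|^3/(12\nu)\le x^2/12$, so the bound on $w$ gives $|g_n(x)|\le e^{x^2/4+x^2/12}$, and this region contributes at most $(2\pi)^{-1/2}\int e^{-x^2/6}dx=\sqrt3$. For $|x|>\nu$ we use $E h_n(N)^2=n!$. If $n$ is even, $n!/\kappa_n^2=n!!/(n-1)!!\le n$, because $n!!=n\,(n-2)!!\le n\,(n-1)!!$. If $n$ is odd, $n!/\kappa_n^2=\nu^2(n-1)!!/n!!\le\nu^2$. So $E g_n(N)^2\le\nu^2$ always. Since $P(|N|>\nu)\le e^{-\nu^2/2}$, the Cauchy--Schwarz inequality bounds the contribution of $|x|>\nu$ by $\nu e^{-\nu^2/4}\le\sqrt2\,e^{-1/2}<1$.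
\end{proof}

The bound has to be in $L^1$. Second moments are not bounded: for even $n$ one has $E g_n(N)^2=\prod_{j\le n/2}\frac{2j}{2j-1}\to\infty$, in accordance with the infinite variance of the limit.

The second ingredient makes the phase uniform and independent of the amplitude.

\begin{lemma}\label{lem:phase}
Let $G:\mathbb R^2\to\mathbb C$ be bounded, continuous, and $2\pi$-periodic in the second variable. Then $E\,G(N,\nu_nN-\frac{n\pi}2)\to E\,G(N,\Theta)$.
\end{lemma}

\begin{proof}
The laws of $(N,\nu_nN-\frac{n\pi}2\bmod2\pi)$ on $\mathbb R\times(\mathbb R/2\pi\mathbb Z)$ are tight, as the first marginal is fixed and the second space is compact. Their Fourier coefficients at $(s,k)\in\mathbb R\times\mathbb Z$ equal $e^{-s^2/2}$ for $k=0$ and have modulus $e^{-(s+k\nu_n)^2/2}\to0$ for $k\ne0$. The limits are the Fourier coefficients of the law of $(N,\Theta)$, so this is the only possible limit point.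
\end{proof}

\section{Warm-up: a single time}\label{sec:warm}

Three elementary facts are used here and again in Section~\ref{sec:numbers}. First, for all real $t$, each of $\cos t$ and $t\sin t$ lies between any two consecutive partial sums of its Taylor series. Second,
\begin{equation}\label{eq:interp}
\text{if }g''\ge-\mu\text{ on }[p,q],\text{ then }g\le\max(g(p),g(q))+\tfrac\mu8(q-p)^2\text{ on }[p,q].
\end{equation}
Indeed $g(a)-\frac\mu2(a-p)(q-a)$ is convex in $a$ and equals $g$ at the end points, and $\frac\mu2(a-p)(q-a)\le\frac\mu8(q-p)^2$. Third, from $e^{-t}\ge1-t+\frac{t^2}2-\frac{t^3}6$ for $t\ge0$,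
\begin{equation}\label{eq:gauss}
P(|N|\le x)\ge\sqrt{2/\pi}\,\Bigl(x-\frac{x^3}6+\frac{x^5}{40}-\frac{x^7}{336}\Bigr),\qquad x\ge0 .
\end{equation}

Before treating the integral, consider the martingale at the single time $1$, that is, $H_n(B_1,1)\stackrel d=h_n(N)$. The circle Brownian motion disappears and $\zeta$ is replaced by $\cos\Theta$.

\begin{proposition}\label{prop:warm}
$h_n(N)/\kappa_n\to Y:=e^{N^2/4}\cos\Theta$ in law, and $E e^{3iY}<0$. Hence $h_n(N)$ is not ID for large $n$.
\end{proposition}

\begin{proof}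
\emph{Limit.} By \eqref{eq:asym}, $h_n(N)/\kappa_n-e^{N^2/4}\cos(\nu_nN-\frac{n\pi}2)\to0$ almost surely. Apply Lemma~\ref{lem:phase} to $G(x,y)=\exp(i\xi e^{x^2/4}\cos y)$.

\emph{Reduction.} The variable $Y$ is symmetric, and $E e^{i\theta Y}=E J_0(\theta r)$, where
\[
J_0(a)=E\cos(a\cos\Theta)=\sum_{j\ge0}\frac{(-1)^j}{(j!)^2}\Bigl(\frac{a^2}4\Bigr)^j,
\qquad J_0''+\tfrac1aJ_0'+J_0=0 .
\]
We take $\theta=3$, so that $3r\ge3$. We show that $J_0$ is clearly negative on the \emph{window} $[3,4]$, that $|J_0|$ is not too large beyond it, and that $3r$ lies in the window with large probability.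

\emph{The window.} Taking expectations in the Taylor bounds for the cosine, $J_0(a)$ lies between consecutive partial sums of the series above. This gives
\[
J_0(3)\le1-\tfrac94+\tfrac{81}{64}-\tfrac{81}{256}+\tfrac{6561}{147456}<-0.256,
\]
and at $a=4$ the fifth and sixth partial sums give $-\frac{91}{225}\le J_0(4)\le-\frac13$. Since $J_0''\ge-E\cos^2\Theta=-\frac12$, \eqref{eq:interp} gives $J_0\le-0.256+\frac1{16}\le-0.1935$ on $[3,4]$.

\emph{Beyond the window.} The energy $J_0^2+J_0'^2$ is nonincreasing on $(0,\infty)$: by Bessel's equation its derivative is $2J_0'(J_0+J_0'')=-\frac2aJ_0'^2\le0$. By the Taylor bounds for $t\sin t$, the number $-J_0'(4)=E[\cos\Theta\sin(4\cos\Theta)]$ lies between the fifth and sixth partial sums of $2(1-2+\frac43-\frac49+\frac4{45}-\frac8{675}+\cdots)$, namely $-\frac2{45}$ and $-\frac{46}{675}$. So for $a\ge4$,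
\[
|J_0(a)|\le\bigl(0.4045^2+0.0682^2\bigr)^{1/2}\le0.411 .
\]

\emph{Probability.} Since $3r\le4$ means $N^2\le4\ln\frac43=1.1507\ldots$ and $1.07^2=1.1449$, the probability $p$ of the window is at least $0.714$ by \eqref{eq:gauss} with $x=1.07$. Altogether $E J_0(3r)\le-0.1935\,p+0.411\,(1-p)\le-0.138+0.118<0$.

\emph{Conclusion.} The characteristic function of $Y$ is real and continuous, equals $1$ at $0$ and is negative at $3$. It has a zero, so $Y$ is not ID, and neither is $h_n(N)$ for large $n$.
\end{proof}

For the integral, Theorem~\ref{thm:limit} will replace the first step, and the other steps will follow the same pattern with $J_0(a)$ replaced by $f(a)=E\cos(a\zeta)$. The real change is the bound beyond the window: we have no second-order equation for $f$, like Bessel's, that would provide an energy. The remedy will be to keep track of the starting angle.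

\section{The limit law of the integral}\label{sec:limit}

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
\emph{Change of time.} The process $U_\tau=e^{\tau/2}B_{e^{-\tau}}$, $\tau\ge0$, is continuous and Gaussian with covariance $e^{-|\tau-\sigma|/2}$. It is thus a stationary Ornstein--Uhlenbeck process:
\[
U_\tau=U_0+\beta_\tau-\tfrac12\int_0^\tau U_\sigma\,d\sigma,
\]
with $\beta$ a Brownian motion independent of $U_0\sim\mathcal N(0,1)$. Since $H_n(B_{e^{-\tau}},e^{-\tau})=e^{-n\tau/2}h_n(U_\tau)$, substituting $s=e^{-\tau}$ and then $\tau=u/n$ gives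
\[
Z_n:=\frac{nX_n}{\kappa_n}=\int_0^\infty e^{-(\frac12+\frac1n)u}g_n(U_{u/n})\,du .
\]

\emph{Truncation.} Let $Z_n^M$ be the integral over $[0,M]$ and put $R^M=r\int_0^Me^{-u/2}\cos(\Theta+W_u)\,du$. Each $U_{u/n}$ is standard Gaussian, so Lemma~\ref{lem:hermite} gives $E|Z_n-Z_n^M|\le2Ce^{-M/2}$ for all $n$. Also $E|R-R^M|\le2e^{-M/2}E\,r=2\sqrt2\,e^{-M/2}$. By $|e^{ix}-e^{iy}|\le|x-y|$, if $Z_n^M\to R^M$ in law for each $M$, then for each $\xi$
\[
\limsup_{n}\bigl|E e^{i\xi Z_n}-E e^{i\xi R}\bigr|\le|\xi|\,(2C+2\sqrt2)\,e^{-M/2},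
\]
and $M\to\infty$ gives the theorem. It remains to treat a fixed $M$.

\emph{Freezing the amplitude.} Put $W^{(n)}_u=\sqrt n\,\beta_{u/n}$, a Brownian motion independent of $U_0$. Then
\[
\nu U_{u/n}-\frac{n\pi}2=\Bigl(\nu U_0-\frac{n\pi}2\Bigr)+W^{(n)}_u+\Bigl(\frac\nu{\sqrt n}-1\Bigr)W^{(n)}_u-\frac\nu2\int_0^{u/n}U_\sigma\,d\sigma .
\]
The last two terms tend to $0$ in probability, uniformly in $u\le M$: the first because $\nu/\sqrt n\to1$ and the law of $\sup_{u\le M}|W_u^{(n)}|$ does not depend on $n$, the second because it is at most $\frac{\nu M}{2n}\sup_{[0,1]}|U|$ for $n\ge M$. Moreover $\sup_{u\le M}|U_{u/n}-U_0|\to0$ a.s., $\varepsilon_n\to0$ locally uniformly, and $e^{-u/n}\to1$ uniformly on $[0,M]$. By \eqref{eq:asym}, and since $\cos$ is $1$-Lipschitz,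
\[
Z_n^M-e^{U_0^2/4}\int_0^Me^{-u/2}\cos\Bigl(\nu U_0-\frac{n\pi}2+W^{(n)}_u\Bigr)du\to0\quad\text{in probability.}
\]

\emph{Equidistribution of the phase.} Conditioning on $U_0$, the characteristic function at $\xi$ of the subtracted variable is $E\,G(N,\nu N-\frac{n\pi}2)$ with
\[
G(x,y)=E\exp\Bigl(i\xi e^{x^2/4}\int_0^Me^{-u/2}\cos(y+W_u)\,du\Bigr).
\]
This $G$ is bounded, continuous by dominated convergence, and $2\pi$-periodic in $y$. By Lemma~\ref{lem:phase} the limit is $E\,G(N,\Theta)=E e^{i\xi R^M}$.
\end{proof}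

\section{An energy for the Fourier modes}\label{sec:energy}

Replacing $\Theta$ by $\Theta+\pi$ turns $\zeta$ into $-\zeta$ and changes neither the joint law of $\Theta$ modulo $2\pi$, $W$ and $N$ nor the value of $r$. So $\zeta$ and $R$ are symmetric. With
\[
f(a)=E e^{ia\zeta}=E\cos(a\zeta)\qquad\text{we have}\qquad\varphi_R(\theta)=E f(\theta r)\in\mathbb R .
\]
To compute $f$ we average over $\Theta$ only at the end: the Markov property relates the integrals started from \emph{all} angles.

\subsection{Fourier modes}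
Let $\zeta(x)=\int_0^\infty e^{-u/2}\cos(x+W_u)\,du$, so that $\zeta=\zeta(\Theta)$, and
\[
F(a,x)=E e^{ia\zeta(x)}=\sum_{m\ge0}(ia)^mM_m(x),\qquad M_m(x)=\frac{E\zeta(x)^m}{m!} ,
\]
the series converging because $|\zeta(x)|\le2$. Write $\zeta(x)^m/m!$ as an integral over $u_1<\dots<u_m$ and apply the Markov property at $u_1$. The weights $e^{-u_j/2}$ contribute $e^{-mu_1/2}$ times the weights of the differences $u_j-u_1$, whence
\[
M_m(x)=\int_0^\infty e^{-mu/2}\,E\bigl[(\cos\cdot M_{m-1})(x+W_u)\bigr]\,du ,\qquad m\ge1 .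
\]
Since $E e^{ik(x+W_u)}=e^{-k^2u/2}e^{ikx}$ and $\int_0^\infty e^{-(k^2+m)u/2}du=2/(k^2+m)$, induction gives $M_m(x)=\sum_{|k|\le m}d_{k,m}e^{ikx}$ with
\begin{equation}\label{eq:rec}
(k^2+m)\,d_{k,m}=d_{k-1,m-1}+d_{k+1,m-1}\quad(m\ge 1),\qquad d_{0,0}=1,\quad d_{k,0}=0\ (k\neq0).
\end{equation}
So $d_{-k,m}=d_{k,m}\ge0$, and $d_{k,m}=0$ unless $|k|\le m$ and $k\equiv m\pmod2$. Summing \eqref{eq:rec} over $k$ gives $\sum_kd_{k,m}\le\frac2m\sum_kd_{k,m-1}$, hence $\sum_kd_{k,m}\le2^m/m!$.

Put $c_k(a)=\sum_mi^md_{k,m}a^m$, so that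
\begin{equation}\label{eq:modes}
F(a,x)=\sum_kc_k(a)e^{ikx},\qquad c_k(a)=E\bigl[\cos(k\Theta)\,e^{ia\zeta}\bigr],\qquad f=c_0 ,
\end{equation}
where the second formula uses $c_{-k}=c_k$. As $|c_k(a)|\le\sum_{m\ge|k|}(2a)^m/m!$ and $|c_k'(a)|\le2\sum_{m\ge|k|,\,m\ge1}(2a)^{m-1}/(m-1)!$ for $a\ge0$, all sums over $k$ below converge locally uniformly in $a$, even with polynomial weights in $k$, and may be differentiated termwise. Multiplying \eqref{eq:rec} by $i^ma^m$ and summing over $m$,
\begin{equation}\label{eq:sys}
a\,c_k'=-k^2c_k+ia\,(c_{k-1}+c_{k+1}),\qquad k\in\mathbb Z .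
\end{equation}
Equivalently $a\,\partial_aF=\partial_x^2F+2ia\cos(x)\,F$. This equation combines the heat operator with multiplication by an imaginary function. The second alone would preserve $|F|$, the first is dissipative. This suggests the energy.

\begin{lemma}\label{lem:energy}
$Q(a):=\sum_k|c_k(a)|^2$ satisfies $Q\le1$ on $[0,\infty)$ and is nonincreasing on $(0,\infty)$. In particular $|f(a)|\le\sqrt{Q(3)}$ for $a\ge3$.
\end{lemma}

\begin{proof}
By Parseval, $Q(a)=\frac1{2\pi}\int_0^{2\pi}|F(a,x)|^2dx\le1$. By \eqref{eq:sys}, for $a>0$,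
\[
Q'=2\operatorname{Re}\sum_k\bar c_kc_k'=-\frac2a\sum_kk^2|c_k|^2+2\operatorname{Re}\Bigl(i\sum_k\bar c_k(c_{k-1}+c_{k+1})\Bigr).
\]
The last sum is real, because after shifting $k$ in one half it equals $2\operatorname{Re}\sum_k\bar c_kc_{k-1}$. So $Q'\le0$, and $|f|^2=|c_0|^2\le Q$.
\end{proof}

To use the lemma we need an upper bound for $Q(3)$. The modes $|k|\le3$ will be computed. The others are controlled by the factor $k^2$ in \eqref{eq:sys}.

\begin{lemma}\label{lem:high}
Let $T_K(a)=\bigl(\sum_{|k|\ge K}|c_k(a)|^2\bigr)^{1/2}$. For $K\ge1$ and $a\ge0$,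
\[
T_K(a)\le\frac{2a}{K^2+1}\sup_{0\le b\le a}T_{K-1}(b).
\]
Consequently $T_4(3)\le\frac6{17}\cdot\frac6{10}<0.2118$.
\end{lemma}

\begin{proof}
By \eqref{eq:sys}, $(a^{k^2}c_k)'=ia^{k^2}(c_{k-1}+c_{k+1})$. For $k\ne0$ integration from $0$ gives
\[
c_k(a)=ia\int_0^1s^{k^2}(c_{k-1}+c_{k+1})(as)\,ds .
\]
If $|k|\ge K$, then $s^{k^2}\le s^{K^2}$ and $|k\pm1|\ge K-1$. Minkowski's inequality in $\ell^2(|k|\ge K)$ yields $T_K(a)\le2a\int_0^1s^{K^2}T_{K-1}(as)\,ds$, hence the first claim. For $0\le a\le3$, $T_2\le\sqrt{Q}\le1$ gives $T_3(a)\le\frac6{10}$, and this gives the bound for $T_4(3)$.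
\end{proof}

\section{Proof of Theorem~\ref{thm:neg}}\label{sec:numbers}

We follow the pattern of Section~\ref{sec:warm}. The window is now $[2.2,3]$. We show that $f\le-0.177$ on it, that $|f|\le0.354$ beyond it, and that $2.2\,r$ lies in it with probability at least $0.732$.

\subsection{The coefficients}
From \eqref{eq:rec} we compute $d_{0,14}$ and the entries on which it depends. In the table $d_k$ stands for $d_{k,m}$. The entries with $m\le8$ are exact. Those with $m\ge9$ are rounded to seven significant digits. Since all quantities in \eqref{eq:rec} are nonnegative, relative errors are not amplified from one line to the next, so the relative errors stay below $4\cdot10^{-6}$.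
\[
\renewcommand{\arraystretch}{1.35}
\begin{array}{c|l}
m& d_{k,m}\\\hline
1& d_1=\frac12\\
2& d_0=\frac12,\quad d_2=\frac1{12}\\
3& d_1=\frac7{48},\quad d_3=\frac1{144}\\
4& d_0=\frac7{96},\quad d_2=\frac{11}{576},\quad d_4=\frac1{2880}\\
5& d_1=\frac{53}{3456},\quad d_3=\frac1{720},\quad d_5=\frac1{86400}\\
6& d_0=\frac{53}{10368},\quad d_2=\frac{289}{172800},\quad d_4=\frac{11}{172800},\quad d_6=\frac1{3628800}\\
7& d_1=\frac{3517}{4147200},\quad d_3=\frac1{9216},\quad d_5=\frac{29}{14515200},\quad d_7=\frac1{203212800}\\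
8& d_0=\frac{3517}{16588800},\quad d_2=\frac{3967}{49766400},\quad d_4=\frac{401}{87091200},\quad d_6=\frac{37}{812851200}\\
9& d_1=2.917229\cdot10^{-5},\quad d_3=4.684266\cdot10^{-6},\quad d_5=1.367614\cdot10^{-7}\\
10& d_0=5.834459\cdot10^{-6},\quad d_2=2.418326\cdot10^{-6},\quad d_4=1.854241\cdot10^{-7}\\
11& d_1=6.877320\cdot10^{-7},\quad d_3=1.301875\cdot10^{-7}\\
12& d_0=1.146220\cdot10^{-7},\quad d_2=5.111997\cdot10^{-8}\\
13& d_1=1.183871\cdot10^{-8}\\
14& d_0=1.691245\cdot10^{-9}
\end{array}
\]
In the sums below the terms are rounded to five decimals. The total rounding error of each sum is less than $5\cdot10^{-5}$, and the bounds stated leave at least this margin.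

\subsection{The window}
By \eqref{eq:modes}, $E\zeta^m/m!=d_{0,m}$. For all real $t$, $\cos t$ is at most its Taylor polynomial of degree $12$ and at least that of degree $14$. Hence $f(a)\le\sum_{j\le6}(-1)^jd_{0,2j}a^{2j}$, and $f(a)$ is at least the sum up to $j=7$. This gives
\begin{align*}
f(2.2)&\le1-2.42+1.70812-0.57958+0.11634-0.01550+0.00147&&\text{so }f(2.2)\le-0.1890,\\
f(2.5)&\le1-3.125+2.84831-1.24802+0.32350-0.05564+0.00683&&\text{so }f(2.5)\le-0.2499,\\
f(3)&\le1-4.5+5.90625-3.72656+1.39100-0.34452+0.06091&&\text{so }f(3)\le-0.2128,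
\end{align*}
and, as $3^{14}d_{0,14}=0.00809$ to five decimals, $f(3)\ge-0.2211$. Now $f''(a)=-E[\zeta^2\cos(a\zeta)]\ge-E\zeta^2=-2d_{0,2}=-1$. By \eqref{eq:interp} with $\mu=1$,
\[
f\le-0.1890+\tfrac{0.3^2}8\ \text{ on }[2.2,2.5],\qquad f\le-0.2128+\tfrac{0.5^2}8\ \text{ on }[2.5,3],
\]
so that
\begin{equation}\label{eq:window}
f\le-0.177\quad\text{on }[2.2,3].
\end{equation}

\subsection{The energy at the end of the window}
We bound the modes $c_0,\dots,c_3$ at $a=3$ with error terms expressed through the moments of $\zeta$.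

\emph{$k=0$.} By the two bounds for $f(3)$, $|c_0(3)|=|f(3)|\le0.2211$.

\emph{$k=1$.} Equation \eqref{eq:sys} for $k=0$ reads $f'=2ic_1$, so $|c_1(3)|=\frac12|f'(3)|=\frac12\bigl|E[\zeta\sin3\zeta]\bigr|$. As $t\sin t$ lies between consecutive Taylor sums, and as $2j\,d_{0,2j}=2d_{1,2j-1}$ by \eqref{eq:rec}, the number $\frac12E[\zeta\sin3\zeta]$ lies between consecutive partial sums of $\sum_{j\ge0}(-1)^j3^{2j+1}d_{1,2j+1}$, that is, of
\[
1.5-3.9375+3.72656-1.85467+0.57420-0.12183+0.01887-\cdots .
\]
The sixth and seventh partial sums are $-0.11324$ and $-0.09437$, so $|c_1(3)|\le0.1133$.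

\emph{$k=2$.} Replacing $\Theta$ by $\Theta+\pi$ leaves $\cos2\Theta$ unchanged and turns $\zeta$ into $-\zeta$, so $c_2(3)=E[\cos(2\Theta)\cos(3\zeta)]$. Replacing $\cos t$ by its Taylor polynomial of degree $12$ costs at most $t^{14}/14!$, whose expectation at $t=3\zeta$ is $3^{14}d_{0,14}$. Since $E[\cos(2\Theta)\zeta^m]/m!=d_{2,m}$,
\[
|c_2(3)|\le|0.75-1.54688+1.21922-0.52299+0.14280-0.02717|+0.00809\le0.0232 .
\]

\emph{$k=3$.} Now $\cos3\Theta$ changes sign together with $\zeta$, so $c_3(3)=iE[\cos(3\Theta)\sin(3\zeta)]$. Replacing $\sin t$ by its Taylor polynomial of degree $11$ costs at most $|t|^{13}/13!\le\frac6{13}\,t^{12}/12!$ for $|t|\le6$, and $|3\zeta|\le6$. The expectation of this bound is $\frac6{13}3^{12}d_{0,12}\le0.02812$. Since $E[\cos(3\Theta)\zeta^m]/m!=d_{3,m}$, which vanishes for $m=1$,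
\[
|c_3(3)|\le|0.1875-0.3375+0.23730-0.09220+0.02306|+0.02812\le0.0464 .
\]

Together with Lemma~\ref{lem:high},
\begin{equation}\label{eq:Q3}
Q(3)\le0.2211^2+2\bigl(0.1133^2+0.0232^2+0.0464^2\bigr)+0.2118^2\le0.1249,\qquad\sqrt{Q(3)}\le0.354 .
\end{equation}

\subsection{Conclusion}
Since $r=e^{N^2/4}\ge1$, always $2.2\,r\ge2.2$. Moreover $2.2\,r\le3$ if and only if $N^2\le4\ln\frac{15}{11}=1.2406\ldots$, which holds if $|N|\le1.11$. By \eqref{eq:gauss} with $x=1.11$, $p=P(2.2\,r\le3)\ge0.732$. On $\{2.2\,r\le3\}$ we use \eqref{eq:window}. On the complement we use Lemma~\ref{lem:energy} and \eqref{eq:Q3}. Thus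
\[
\varphi_R(2.2)=E f(2.2\,r)\le-0.177\,p+0.354\,(1-p)\le-0.1295+0.0949<-0.03 .
\]
As $\varphi_R$ is real and continuous with $\varphi_R(0)=1$, it has a zero in $(0,2.2)$, and $R$ is not ID. This proves Theorem~\ref{thm:neg}, and with it Theorem~\ref{thm:answer}.

\section{Weights, horizons, symmetrization}\label{sec:more}

The proof of Theorem~\ref{thm:limit} sees only the end of the time interval, and the zero of $\varphi_R$ survives symmetrization. This gives more.

\begin{theorem}\label{thm:more}
Let $\omega:(0,1]\to\mathbb R$ be bounded and measurable with $\lim_{s\uparrow1}\omega(s)=\omega_1\ne0$, let $t>0$, and put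
\[
X_n^\omega=\int_0^t\omega(s/t)\,H_n(B_s,s)\,ds .
\]
\begin{enumerate}
\item[(1)] $\dfrac n{\kappa_n}\,t^{-(n/2+1)}X_n^\omega\to\omega_1R$ in law.
\item[(2)] There is $n_0(\omega)$, independent of $t$, such that for all $n\ge n_0(\omega)$ the variable $X_n^\omega$ is not ID; even its symmetrization $X_n^\omega-\tilde X_n^\omega$, with $\tilde X_n^\omega$ an independent copy, is not ID. For $\omega\equiv1$: among the variables $\int_0^tH_n(B_s,s)\,ds$, $n\ge1$, only finitely many $n$ give an ID (a fortiori self-decomposable) law, and these $n$ include $1$ and $2$.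
\item[(3)] For all large odd $n$ the characteristic function of $X_n^\omega$ is real, takes strictly negative values, and has real zeros.
\end{enumerate}
\end{theorem}

\begin{proof}
(1) By Brownian scaling, and since $H_n(\sqrt t\,x,ts)=t^{n/2}H_n(x,s)$, the variable $X_n^\omega$ has the law of $t^{n/2+1}\int_0^1\omega(s)H_n(B_s,s)\,ds$. As in Section~\ref{sec:limit},
\[
\frac n{\kappa_n}\int_0^1\omega(s)H_n(B_s,s)\,ds=\int_0^\infty e^{-(\frac12+\frac1n)u}\,\omega(e^{-u/n})\,g_n(U_{u/n})\,du .
\]
The part over $[M,\infty)$ has $L^1$ norm at most $2C\|\omega\|_\infty e^{-M/2}$, and $\omega(e^{-u/n})\to\omega_1$ uniformly on $(0,M]$. The rest of the proof of Theorem~\ref{thm:limit} applies, with $R$ and $R^M$ multiplied by $\omega_1$.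

(2) Normalized as in (1), the symmetrization converges in law to $\omega_1(R-\tilde R)$, with $\tilde R$ an independent copy of $R$. As $\varphi_R$ is real, the limit has characteristic function $\theta\mapsto\varphi_R(\omega_1\theta)^2$, which has a real zero by Theorem~\ref{thm:neg}. So the limit is not ID, and by closedness under weak limits the symmetrizations are not ID for all large $n$. If $X_n^\omega$ were ID, so would be $-\tilde X_n^\omega$ and hence the symmetrization. Since $t$ enters only through a scaling, $n_0(\omega)$ does not depend on it. The cases $n=1,2$ were recalled in Section~\ref{sec:intro}.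

(3) For odd $n$ we have $H_n(-x,s)=-H_n(x,s)$, so $X_n^\omega$ is symmetric and its characteristic function is real. By (1), its value at $2.2\,n\,t^{-(n/2+1)}/(\kappa_n\omega_1)$ converges to $\varphi_R(2.2)<0$. Being continuous with value $1$ at $0$, it has a zero for all large odd $n$.
\end{proof}

The condition $\omega_1\ne0$ fixes the normalization. For $\omega=1_{(0,1/2]}$ and $t=1$, for instance, $X_n^\omega$ is $\int_0^{1/2}H_n(B_s,s)\,ds$, and with the normalization of (1) the limit is $0$. Statement (3) needs $n$ odd for symmetry. For even $n$ the characteristic function of $X_n^\omega$ need not be real (for instance $X_2\ge-\frac12$ is bounded below but not above), and then a limit with negative values does not by itself produce a zero. This is why (2) argues through closedness under weak limits.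

\begin{thebibliography}{9}
\bibitem{PCOC} \emph{Looking For Martingales Associated To A Self-Decomposable Law}, \texttt{http://www.maths.univ-evry.fr/prepubli/283.pdf}.
\bibitem{Sato} Sato, \emph{L\'evy Processes and Infinitely Divisible Distributions}.
\end{thebibliography}
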